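# Distance-regular dihedrants and cyclic difference sets

## 1. Dihedrants, distance-regular graphs, difference sets, character sums

Throughout $n\ge 3$ and
$$D_{2n}=\langle \rho,\tau \mid \rho^n=\tau^2=1,\ \tau\rho\tau=\rho^{-1}\rangle$$
is the dihedral group of order $2n$. From $\rho^i\tau=\tau\rho^{-i}$ one sees that every element is either a rotation $\rho^i$ or a reflection $\tau\rho^i$, and that reflections are involutions: $\tau\rho^i\tau\rho^i=\rho^{-i}\rho^i=1$.

**Cayley graphs and dihedrants.** For a group $G$ and an inverse-closed set $S\subseteq G\setminus\{1\}$, the graph $\mathrm{Cay}(G,S)$ has vertex set $G$, with $x\sim y$ iff $x^{-1}y\in S$. (The other convention gives an isomorphic graph via $x\mapsto x^{-1}$.) For $R\subseteq \mathbb Z_n\setminus\{0\}$ with $R=-R$ and $T\subseteq\mathbb Z_n$, the *dihedrant* $\mathrm{Dih}(n;R,T)$ is $\mathrm{Cay}(D_{2n},S)$ with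
$$S=\{\rho^r:r\in R\}\cup\{\tau\rho^t:t\in T\}.$$
Since reflections are involutions, $T$ is unrestricted, and every Cayley graph on $D_{2n}$ has this form.

*Example.* In $\mathrm{Dih}(4;\{1,-1\},\{0\})$ we have $\rho^i\sim\rho^{i\pm1}$, $\tau\rho^i\sim\tau\rho^{i\pm1}$ and $\rho^i\sim\rho^i\tau=\tau\rho^{-i}$. These are two 4-cycles joined by a matching, that is, the 3-dimensional cube.

**Distance-regular graphs.** A connected graph of diameter $d$ is *distance-regular* if there are constants $b_0,\dots,b_{d-1}$ and $c_1,\dots,c_d$ such that, whenever $x,y$ are at distance $i$, exactly $c_i$ neighbors of $y$ are at distance $i-1$ from $x$ and exactly $b_i$ are at distance $i+1$ from $x$. Its *intersection array* is $\{b_0,\dots,b_{d-1};c_1,\dots,c_d\}$. The valency is $k=b_0$, and $c_2$ is the number of common neighbors of two vertices at distance $2$.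

*Example.* The hexagon has array $\{2,1,1;1,1,2\}$, and the cube has array $\{3,2,1;1,2,3\}$.

**Trivial graphs.** The following distance-regular graphs are called *trivial*: complete graphs, complete multipartite graphs (in particular complete bipartite graphs), complete bipartite graphs with the edges of a 1-factor removed, and cycles. All other distance-regular graphs are *non-trivial*.

*Example.* In the cube each vertex is non-adjacent to exactly one vertex of the opposite part, its antipode. So the cube is $K_{4,4}$ minus a 1-factor, hence trivial. Notice that it is a dihedrant with $R\ne\emptyset$.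

**Group ring notation.** A subset $X$ of a finite group is identified with $\sum_{x\in X}x$ in the integral group ring, and $X^{(-1)}=\sum_{x\in X}x^{-1}$. The *augmentation* is the ring homomorphism to $\mathbb Z$ sending every group element to $1$; it sends $X$ to $|X|$.

**Difference sets.** A *difference set* $D$ in a group $H$ of order $v$, with parameters $(v,k,\lambda)$, is a subset with $|D|=k$ and
$$DD^{(-1)}=(k-\lambda)1+\lambda H.$$
That is, each $h\neq1$ is $d_1d_2^{-1}$ in exactly $\lambda$ ways with $d_1,d_2\in D$. It is *non-trivial* if $1<k<v-1$. Augmentation gives $k^2=k-\lambda+\lambda v$, so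
$$k(k-1)=\lambda(v-1). \tag{1}$$

*Example.* $T=\{1,2,4\}\subset\mathbb Z_7$: we have $1=2-1$, $2=4-2$, $3=4-1$, and the negatives $6,5,4$ also occur once each. So $T$ is a $(7,3,1)$ difference set.

**Generalized dihedral groups.** For a finite abelian group $C$ let $\mathrm{Dih}(C)=C\cup\tau C$, where $\tau\notin C$, $\tau^2=1$ and $\tau c\tau=c^{-1}$ for $c\in C$. As before, every element of $\tau C$ is an involution.

*Example.* $\mathrm{Dih}(\mathbb Z_n)=D_{2n}$ for $n\ge3$. If every element of $C$ is its own inverse, then $\tau$ commutes with $C$; for instance $\mathrm{Dih}(\mathbb Z_2^3)=\mathbb Z_2^4$.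

**Characters.** For a character $\chi$ of a finite abelian group $C$ of order $N$ and $X\subseteq C$, put $\chi(X)=\sum_{x\in X}\chi(x)$, and extend $\chi$ linearly to $\mathbb Z[C]$. Then $\chi(X^{(-1)})=\overline{\chi(X)}$, and $\chi(C)=0$ for $\chi\ne1$. Write $X(x)$ for the coefficient of $x$, which for a subset is the indicator function. We use Fourier inversion $N X(x)=\sum_\chi\chi(X)\overline{\chi(x)}$ and Parseval $N\sum_x|X(x)|^2=\sum_\chi|\chi(X)|^2$. In particular, if $\chi(X)=0$ for all $\chi\ne1$, then $X(x)$ is constant. We also use that a character of a subgroup of a finite abelian group extends to the whole group.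

**Algebraic integers.** Algebraic integers form a ring, and a rational algebraic integer lies in $\mathbb Z$. For a positive integer $m$, we write $\alpha\equiv0\pmod m$ when $\alpha/m$ is an algebraic integer. So for $\alpha\in\mathbb Z$ this is ordinary divisibility. With $\zeta_r=e^{2\pi i/r}$, the field $\mathbb Q(\zeta_r)$ has degree $\varphi(r)$ over $\mathbb Q$ and ring of integers $\mathbb Z[\zeta_r]$.

*Example.* $\alpha=(2+i)^2=3+4i$ has $|\alpha|=5$, but $\alpha/5\notin\mathbb Z[i]$. So an algebraic integer whose absolute value is the integer $m$ need not be divisible by $m$. This will matter below.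

## 2. Conjecture 5.3 and the theorem of Miklavič and Potočnik

A difference set $T$ in $\mathbb Z_n$ gives a bipartite graph $\mathrm{Dih}(n;\emptyset,T)$, and we shall check that it is distance-regular. For $T=\{1,2,4\}\subset\mathbb Z_7$ it has 14 vertices, valency 3 and array $\{3,2,2;1,1,3\}$. Does every non-trivial distance-regular Cayley graph on a dihedral group arise this way? In particular, must a non-trivial distance-regular dihedrant contain no rotations in its connection set? This is Conjecture 5.3 of http://preprinti.imfm.si/PDF/00989.pdf. The answer is yes.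

**Theorem 1.** $\mathrm{Dih}(n;R,T)$ is a non-trivial distance-regular graph if and only if $R=\emptyset$ and $T$ is a non-trivial difference set in $\mathbb Z_n$. In that case its intersection array is $\{k,k-1,k-\lambda;1,\lambda,k\}$.

The proof uses one published result, from Š. Miklavič, P. Potočnik, *Distance-regular Cayley graphs on dihedral groups*, J. Combin. Theory Ser. B 97 (2007) 14–33. Only the following part of their theorem is needed.

**Theorem [MP].** *Every non-trivial distance-regular Cayley graph on a dihedral group is bipartite and has diameter $3$.*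

Everything else is proved here.

## 3. From a cyclic difference set to a graph

**The implication "$\Leftarrow$".** The purpose is to read the array off the difference-set property. Let $R=\emptyset$ and let $T$ be a difference set with $1<k<n-1$. By (1), $\lambda(n-1)=k(k-1)>0$, so $\lambda\ge1$.

Since $\rho^i\cdot\tau\rho^t=\tau\rho^{t-i}$ and $\tau\rho^i\cdot\tau\rho^t=\rho^{t-i}$, the adjacencies are
$$\rho^i\sim\tau\rho^{t-i},\qquad \tau\rho^i\sim\rho^{t-i}\qquad(t\in T).$$
So the graph $\Gamma$ is bipartite with parts $\langle\rho\rangle$ and $\tau\langle\rho\rangle$, of size $n$, and has valency $k$. A common neighbor of $\rho^i$ and $\rho^j$, $i\neq j$, corresponds to a pair $(t,t')\in T^2$ with $t-i=t'-j$, that is, $t-t'=i-j$; there are exactly $\lambda$ of these. The same count holds for $\tau\rho^i$ and $\tau\rho^j$. As $\lambda\ge1$, two distinct vertices of the same part are at distance $2$, and $\Gamma$ is connected because there are edges between the parts.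

Let $x,y$ lie in different parts and be non-adjacent; such pairs exist since $k<n$. A neighbor $z$ of $x$ lies in the part of $y$ and is not $y$, so it is at distance 2 from $y$. Hence $d(x,y)\le3$. The distance is odd and not $1$, so it is $3$, and $\Gamma$ has diameter 3. Now the constants:

* distance 0: $b_0=k$;
* distance 1: the other $k-1$ neighbors of $y$ lie in the part of $x$, at distance 2, so $c_1=1$ and $b_1=k-1$;
* distance 2: the $k$ neighbors of $y$ lie in the part opposite to $x$; $\lambda$ of them are adjacent to $x$ and the others are at distance 3, so $c_2=\lambda$ and $b_2=k-\lambda$;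
* distance 3: all $k$ neighbors of $y$ lie in the part of $x$ and differ from $x$, so they are at distance $2$ and $c_3=k$.

Finally $\Gamma$ is non-trivial. Diameter 3 excludes complete and complete multipartite graphs. As $k\ne n-1$, it is not $K_{n,n}$ minus a 1-factor. A cycle would have $k=2$, so $\lambda(n-1)=2$; with $n\ge3$ this forces $n=3$ and $k=n-1$, which is excluded. $\square$

## 4. The bipartite half is a subgroup of index 2

**Purpose.** We turn the graph hypothesis in "$\Rightarrow$" into a group ring equation. Let $\Gamma=\mathrm{Dih}(n;R,T)$ be non-trivial distance-regular of valency $k$. By Theorem [MP] it is bipartite of diameter 3.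

Walks from $1$ spell out products of elements of $S$. Since $\Gamma$ is connected and bipartite, the part $H$ containing $1$ is the set of products of an even number of elements of $S$. As $S=S^{-1}$, this is a subgroup. The two parts of a regular bipartite graph of positive valency have equal size, so $H$ has index $2$ and order $n$. The neighbors of $1$ lie in the other part, so $S\cap H=\emptyset$.

Two distinct vertices in the same part have even distance at most 3, hence distance 2, hence exactly $\lambda:=c_2\ge1$ common neighbors. A common neighbor $z$ of $x$ and $y$ satisfies $z=xs=ys'$ with $s,s'\in S$, which means $x^{-1}y=s s'^{-1}$. So each $h\in H\setminus\{1\}$ is $ss'^{-1}$ in exactly $\lambda$ ways, $1$ is so in $k$ ways, and all $ss'^{-1}$ lie in $H$: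
$$SS^{(-1)}=(k-\lambda)1+\lambda H. \tag{2}$$

Moreover
$$1<k<n-1.$$
Indeed $k\le1$ is impossible for a connected graph on $2n\ge6$ vertices. The parts have size $n$, so $k\le n$; $k=n$ would give $K_{n,n}$, and $k=n-1$ would give $K_{n,n}$ minus a 1-factor. All of these are trivial.

Which $H$ can occur? A subgroup of index 2 is the kernel of a surjection $D_{2n}\to\mathbb Z_2$. If $\rho\in H$, then $H=\langle\rho\rangle$. If $\rho\notin H$, then $n$ is even because $\rho^n=1$, and $H=\langle\rho^2,\tau\rho^\epsilon\rangle$ with $\epsilon\in\{0,1\}$.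

**Case 1: $H=\langle\rho\rangle$.** Then $S\cap H=\emptyset$ says $R=\emptyset$, and $(\tau\rho^t)(\tau\rho^{t'})^{-1}=\tau\rho^t\tau\rho^{t'}=\rho^{t'-t}$. So (2) says that $T$ is a difference set in $\mathbb Z_n$ with $1<|T|=k<n-1$. This is what we want. In particular Theorem 1 is now proved for odd $n$.

**Case 2: $n=2N$ and $H=\langle\rho^2,\sigma\rangle$ with $\sigma=\tau\rho^\epsilon$.** Here $N\ge2$, and $H=C\cup\sigma C=\mathrm{Dih}(C)$ with $C=\langle\rho^2\rangle\cong\mathbb Z_N$ and $\sigma$ in the role of $\tau$. As $\rho\notin H$, we have $S\subseteq D_{2n}\setminus H=H\rho$. Put $D=S\rho^{-1}\subseteq H$. Then $DD^{(-1)}=S\rho^{-1}\rho S^{(-1)}=SS^{(-1)}$, so by (2) $D$ is a $(2N,k,\lambda)$ difference set in $H$, and it is non-trivial since $1<k<2N-1$.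

Case 2 must be shown to be impossible. It cannot be dismissed on formal grounds, as the cube shows: for $S=\{\rho,\rho^{-1},\tau\}$ in $D_8$ the even products form $H=\langle\rho^2,\tau\rho\rangle$, and $D=S\rho^{-1}=\{1,\rho^{-2},\tau\rho^{-1}\}$ is a difference set of size $3$ in a group of order 4. Only non-triviality fails.

## 5. Small even $n$, and how far counting goes

**Small $n$.** In Case 2, (1) says that $n-1$ divides $k(k-1)$, where $1\le k-1<k<n-1$. Since $\gcd(k,k-1)=1$, this is impossible if $n-1$ is a prime power, for the prime power would divide $k$ or $k-1$. For $n=4,6,8,10,12,14$ the number $n-1$ is $3,5,7,9,11,13$, so Case 2 does not occur. For $n=16$ we need $15\mid k(k-1)$ with $1<k<15$. So $k\equiv0,1$ modulo both $3$ and $5$, which leaves $k=6$, $\lambda=2$ and $k=10$, $\lambda=6$. Divisibility does not exclude these. The case $n=16$ will return at the very end of the proof.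

**More counting.** Write $D=A\cup\sigma B$ with $A,B\subseteq C$, $a=|A|$ and $b=|B|$. We shall see in Section 6 that necessarily $k-\lambda=(a-b)^2$ and $2ab=\lambda N$. One might hope that these equations and (1) have no common solution. They have infinitely many: for every $m\ge2$ take
$$N=2m^2,\quad k=2m^2-m,\quad \lambda=m^2-m,\quad \{a,b\}=\{m^2,\,m^2-m\}.$$
Then $k-\lambda=m^2=(a-b)^2$ and $2ab=2m^3(m-1)=\lambda N$. Also
$$k(k-1)=m(2m-1)\cdot(2m+1)(m-1)=\lambda(4m^2-1)=\lambda(2N-1).$$
For $m=2$ this is $n=16$, $k=6$. Even the parity condition coming from $R=-R$ can be met. In Case 2 all elements of $R$ are odd (since $\rho^r\notin H$), while $n/2=2m^2$ is even, so $R$ contains no $r$ with $r=-r$ and $|R|=a$ is even; the choice $a=m^2-m$ is always even.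

So sizes alone do not decide the matter, and $R=-R$ has to be used more strongly. It will be used through the *arithmetic* of character sums.

## 6. Character sums of a dihedral difference set

**Lemma A.** Let $C$ be a finite abelian group of order $N$ and let $D=A\cup\tau B$ $(A,B\subseteq C)$ be a non-trivial $(2N,k,\lambda)$ difference set in $\mathrm{Dih}(C)$. Put $a=|A|$, $b=|B|$. Then $0<\lambda<k$,
$$k-\lambda=m^2\ \text{ with }\ m=|a-b|\ge1,\qquad 2ab=\lambda N, \tag{3}$$
and for every non-trivial character $\chi$ of $C$
$$\{|\chi(A)|,|\chi(B)|\}=\{0,m\}. \tag{4}$$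

*Proof.* Elements of $\tau C$ are involutions, so $D^{(-1)}=A^{(-1)}+\tau B$. Also $X\tau=\tau X^{(-1)}$ for $X\in\mathbb Z[C]$, where $X^{(-1)}$ is obtained by inverting every group element. Hence
$$DD^{(-1)}=(A+\tau B)(A^{(-1)}+\tau B)=AA^{(-1)}+A\tau B+\tau BA^{(-1)}+\tau B\tau B,$$
where $A\tau B=\tau A^{(-1)}B$ and $\tau B\tau B=B^{(-1)}B$. So $DD^{(-1)}=AA^{(-1)}+BB^{(-1)}+2\tau A^{(-1)}B$. Comparing with $(k-\lambda)1+\lambda C+\lambda\tau C$ gives
$$AA^{(-1)}+BB^{(-1)}=(k-\lambda)1+\lambda C,\qquad 2A^{(-1)}B=\lambda C. \tag{5}$$
Augmentation gives $a^2+b^2=k-\lambda+\lambda N$ and $2ab=\lambda N$; subtracting, $k-\lambda=(a-b)^2=m^2$. Since $1<k<2N$, the identity $k(k-1)=\lambda(2N-1)$ gives $\lambda>0$, and also $\lambda<k$ because $k-1<2N-1$. So $m\ge1$.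

Apply $\chi\ne1$ to (5), using $\chi(C)=0$: $|\chi(A)|^2+|\chi(B)|^2=m^2$ and $\overline{\chi(A)}\chi(B)=0$. So one of the two sums vanishes and the other has absolute value $m$. $\square$

**What $R=-R$ contributes.** Return to Case 2. An element $s\rho^{-1}$ of $D$ lies in $C=\langle\rho^2\rangle$ iff $s$ is a rotation: if $s=\rho^r$ with $r\in R$, then $r$ is odd because $\rho^r\notin H$, so $\rho^{r-1}\in C$. Hence
$$A=D\cap C=\{\rho^{r-1}:r\in R\}.$$
Let $\chi\neq1$ be a character of $C$, extend it to a character $\tilde\chi$ of $\langle\rho\rangle$, and put $\omega=\tilde\chi(\rho)$. Then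
$$\chi(A)=\omega^{-1}\sum_{r\in R}\omega^r,$$
and the sum is real because $R=-R$. By (4) its absolute value is $0$ or $m$, so it is $0$ or $\pm m$. Therefore
$$\frac{\chi(A)}m\in\{0,\omega^{-1},-\omega^{-1}\}\quad\text{is an algebraic integer for every }\chi\ne1. \tag{6}$$
The relation (4) alone gives only absolute values, and the number $3+4i$ of Section 1 shows that these do not imply divisibility. The reality of the sum is what supplies it. Theorem 1 now follows from the next theorem, because (6) contradicts it when $C$ is cyclic.

**Theorem 2.** Let $C$ be a finite abelian group of order $N$, and let $D=A\cup\tau B$ ($A,B\subseteq C$) be a non-trivial $(2N,k,\lambda)$ difference set in $\mathrm{Dih}(C)$. Then $k-\lambda=m^2$ with $m=\big||A|-|B|\big|\ge1$. If for every prime $p\mid m$ the Sylow $p$-subgroup of $C$ is cyclic (in particular if $C$ is cyclic), then $\chi(A)/m$ is not an algebraic integer for some non-trivial character $\chi$ of $C$, and $\chi'(B)/m$ is not an algebraic integer for some non-trivial $\chi'$.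

The plan is this. If all $\chi(A)$, $\chi\ne1$, were divisible by $m$, then cyclicity of the Sylow subgroups would force $A$ to be a union of cosets of a subgroup $M$ of order $m$. Modulo $M$, the set $A$ becomes a set whose non-trivial character sums have absolute value at most $1$, and Parseval leaves almost no such sets.

## 7. Divisible character sums force a union of cosets

**Lemma B (of Ma type).** Let $C$ be a finite abelian group with cyclic Sylow $p$-subgroup, let $s\ge1$ and $p^s\mid|C|$. Let $A\subseteq C$ be such that $\chi(A)\equiv0\pmod{p^s}$ for all non-trivial characters $\chi$ of $C$. Then $A$ is a union of cosets of the subgroup of order $p^s$ of the Sylow $p$-subgroup.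

*Example.* In $C=\mathbb Z_4$ take $A=\{0,2\}$, $p=2$, $s=1$. The characters with $\chi(1)=i,-1,-i$ give $0,2,0$, all even, and $A$ is the subgroup of order 2.

*Proof.* Write $C=P\times Q$ with $P=\langle g\rangle$ of order $p^e$, $e\ge s\ge1$, and $p\nmid q:=|Q|$. Let $w=\exp Q$, $\zeta=e^{2\pi i/p^e}$, $u=g^{p^{e-1}}$ and $P_1=\langle u\rangle$, the subgroup of order $p$ of $P$.

**Step 1: a basis.** We need to read off coefficients modulo $p$. Since $p\nmid w$, we have $\varphi(wp^e)=\varphi(w)\varphi(p^e)$, so $\mathbb Q(\zeta_{wp^e})=\mathbb Q(\zeta_w)(\zeta)$ has degree $\varphi(p^e)$ over $\mathbb Q(\zeta_w)$. Moreover $\mathbb Z[\zeta_{wp^e}]=\mathbb Z[\zeta_w][\zeta]$, and $\zeta$ is a root of the monic integral polynomial $\Phi_{p^e}$ of degree $\varphi(p^e)$. So $1,\zeta,\dots,\zeta^{\varphi(p^e)-1}$ span $\mathbb Z[\zeta_{wp^e}]$ over $\mathbb Z[\zeta_w]$. They also span the field over $\mathbb Q(\zeta_w)$, and their number equals the degree, so they are independent. They form a $\mathbb Z[\zeta_w]$-basis of $\mathbb Z[\zeta_{wp^e}]$, the ring of integers of $\mathbb Q(\zeta_{wp^e})$.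

**Step 2: congruences between layers of $A$.** Let $\psi$ be any character of $Q$, possibly trivial, and for $i$ modulo $p^e$ put
$$\alpha_i=\sum_{y\in Q,\ g^iy\in A}\psi(y)\in\mathbb Z[\zeta_w].$$
The character $g^iy\mapsto\zeta^i\psi(y)$ of $C$ is non-trivial because $e\ge1$, and its value on $A$ is $\sum_i\alpha_i\zeta^i$. So $\sum_i\alpha_i\zeta^i\equiv0\pmod p$. Write $i=j+lp^{e-1}$ with $0\le j<p^{e-1}$ and $0\le l\le p-1$. Since $\zeta^{p^{e-1}}$ is a primitive $p$-th root of unity, $\zeta^{(p-1)p^{e-1}}=-\sum_{l=0}^{p-2}\zeta^{lp^{e-1}}$. Multiplying by $\zeta^j$ and substituting,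
$$\sum_i\alpha_i\zeta^i=\sum_{j=0}^{p^{e-1}-1}\ \sum_{l=0}^{p-2}\bigl(\alpha_{j+lp^{e-1}}-\alpha_{j+(p-1)p^{e-1}}\bigr)\zeta^{\,j+lp^{e-1}}.$$
The exponents $j+lp^{e-1}$ run once through $0,1,\dots,(p-1)p^{e-1}-1=\varphi(p^e)-1$. The left side is $p\beta$ with $\beta$ an algebraic integer in $\mathbb Q(\zeta_{wp^e})$, so $\beta\in\mathbb Z[\zeta_{wp^e}]$. Expanding $\beta$ in the basis of Step 1 and comparing coefficients, we see that every bracket is divisible by $p$. Hence
$$\alpha_i\equiv\alpha_{i'}\pmod p\quad\text{whenever } i\equiv i'\pmod{p^{e-1}}.$$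

**Step 3: $A$ is a union of $P_1$-cosets.** Put $F=A(1-u)\in\mathbb Z[C]$. Its coefficient at $g^iy$ is $A(g^iy)-A(g^{i-p^{e-1}}y)$. So, for each $i$ and $\psi$, Step 2 gives
$$\sum_{y\in Q}F(g^iy)\psi(y)=\alpha_i-\alpha_{i-p^{e-1}}\equiv0\pmod p.$$
By Fourier inversion on $Q$, $qF(g^iy)$ is the sum over $\psi$ of these numbers times $\overline{\psi(y)}$. So it is a rational integer divisible by $p$ in the algebraic integers, hence in $\mathbb Z$. As $p\nmid q$, we get $p\mid F(g^iy)$. But $F$ has coefficients in $\{0,1,-1\}$, so $F=0$. Thus $A=Au$, and $A$ is a union of cosets of $P_1$. This is the Lemma for $s=1$.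

**Step 4: induction on $s$.** Let $s\ge2$ and let $A'\subseteq C/P_1$ be the image of $A$. By Step 3, $A$ is the full preimage of $A'$, so for a non-trivial character $\chi$ of $C/P_1$, lifted to $C$, we have $\chi(A)=p\,\chi(A')$. Hence $\chi(A')\equiv0\pmod{p^{s-1}}$. The Sylow $p$-subgroup $P/P_1$ of $C/P_1$ is cyclic and $p^{s-1}\mid|C/P_1|$. By induction $A'$ is a union of cosets of the subgroup of order $p^{s-1}$ of $P/P_1$. The preimage of that subgroup is the subgroup of order $p^s$ of $P$, and $A$ is a union of its cosets. $\square$

**Cyclicity matters.** In $\mathbb Z_2^3$ let $X=\{(1+yz,\,y,\,z):y,z\in\mathbb Z_2\}$. The character with exponents $(\alpha,\beta,\gamma)$ has value $\sum_{y,z}(-1)^{\alpha(1+yz)+\beta y+\gamma z}$. For $\alpha=0$ and $(\beta,\gamma)\neq(0,0)$ this is $0$. For $\alpha=1$ it is $-\sum_{y,z}(-1)^{yz+\beta y+\gamma z}$; summing over $y$ first leaves only $z=\beta$, and the value is $-2(-1)^{\beta\gamma}$. So all non-trivial character sums are even. But $X$ is not a union of cosets of any subgroup of order 2: if $X+(d,d_1,d_2)=X$, then $d+1+yz=1+(y+d_1)(z+d_2)$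 for all $y,z$, that is, $d=d_2y+d_1z+d_1d_2$ for all $y,z$, which forces $d_1=d_2=0$ and then $d=0$.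

## 8. Proof of Theorem 2

The first assertion is part of Lemma A. Keep the notation $a,b,m$ and assume that for every prime $p\mid m$ the Sylow $p$-subgroup of $C$ is cyclic.

**Step 0: symmetries.** These reduce the work to $A$ and allow us to replace $A$ by its complement. Put $\mathcal H=\mathrm{Dih}(C)$. For the complement of $D$,
$$(\mathcal H-D)(\mathcal H-D^{(-1)})=2N\mathcal H-2k\mathcal H+DD^{(-1)}=(k-\lambda)1+(2N-2k+\lambda)\mathcal H.$$
So $\mathcal H\setminus D$ is a difference set of size $2N-k$, still strictly between $1$ and $2N-1$. Its parameters have the same difference $(2N-k)-(2N-2k+\lambda)=k-\lambda$, hence the same $m$. It replaces $A,B$ by $C\setminus A$, $C\setminus B$, and $\chi(A)$ by $-\chi(A)$ for $\chi\ne1$. Next, $\tau D=B\cup\tau A$ is a difference set with the same parameters, since $\tau DD^{(-1)}\tau=(k-\lambda)1+\lambda \mathcal H$. It exchanges $A$ and $B$. So it suffices to prove the claim for $A$.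

Suppose for contradiction that
$$\chi(A)\equiv0\pmod m\quad\text{for all non-trivial }\chi. \tag{7}$$
This hypothesis is also preserved when passing to the complement. Since $2ab=\lambda N>0$, both $A$ and $B$ are non-empty. Applied to the complement, this gives $A,B\neq C$.

**Step 1: $m\mid a$ and $m\mid N$.** This makes room for a subgroup of order $m$. Fourier inversion, with the trivial character moved to the left, reads
$$N A(x)-a=\sum_{\chi\ne1}\chi(A)\overline{\chi(x)}\qquad(x\in C).$$
By (7) this integer is divisible by $m$. An $x\notin A$ gives $m\mid a$, and an $x\in A$ gives $m\mid N-a$. So $m\mid N$.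

**Step 2: $A$ is a union of cosets of a subgroup of order $m$.** For each prime $p\mid m$ with $p^s\,\|\,m$, the cyclic Sylow $p$-subgroup of $C$ has a unique subgroup of order $p^s$, because $p^s\mid N$. Let $M$ be the product of these subgroups, so $|M|=m$. By (7), $\chi(A)\equiv0\pmod{p^s}$ for all $\chi\neq1$, so Lemma B shows that $A$ is invariant under translation by each of these subgroups, hence by $M$. (For $m=1$ this is empty, with $M=1$.)

**Step 3: modulo $M$, $A$ is a point or the complement of a point.** Let $\bar A\subseteq C/M$ be the image of $A$, $N'=N/m$ and $a'=|\bar A|=a/m$. As $A\ne\emptyset,C$, we have $1\le a'\le N'-1$. For a non-trivial character $\chi$ of $C/M$, lifted to $C$, we have $m|\chi(\bar A)|=|\chi(A)|\in\{0,m\}$ by (4), so $|\chi(\bar A)|\le1$. Parseval on $C/M$ gives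
$$N'a'=\sum_\chi|\chi(\bar A)|^2\le a'^2+(N'-1),$$
and since $N'a'-a'^2-N'+1=(a'-1)(N'-1-a')$, this says
$$(a'-1)(N'-1-a')\le0.$$
Both factors are non-negative, so one vanishes: $a'\in\{1,N'-1\}$. Passing to the complement replaces $a'$ by $N'-a'$, so we may assume $a'=1$. Now $A$ is a coset of $M$ and $a=m$.

**Step 4: the parameters collapse.** From $|a-b|=m$ we get $b\in\{0,2m\}$, and $b>0$ gives $b=2m$. So $k=a+b=3m$ and $\lambda=k-m^2=m(3-m)$. As $\lambda>0$, $m\in\{1,2\}$. Now $2ab=\lambda N$ reads $4m^2=m(3-m)N$, that is, $4m=(3-m)N$.

* If $m=1$, then $N=2$ and $k=3=2N-1$, contradicting non-triviality.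
* If $m=2$, then $N=8$, $k=6$, $\lambda=2$. The Sylow $2$-subgroup is cyclic by hypothesis, so $C=\langle g\rangle\cong\mathbb Z_8$ and $M=\{1,g^4\}$.

**Step 5: excluding $m=2$, $N=8$.** These are the parameters of $n=16$ from Section 5, and we exclude them by looking at $B$, where $|B|=4$. If $\chi\ne1$ is trivial on $M$, then $|\chi(A)|=2$ because $A$ is an $M$-coset. So $\chi(B)=0$ by (4). Hence the function on $C/M\cong\mathbb Z_4$ counting the elements of $B$ in each coset has vanishing non-trivial character sums, so it is constant. As $|B|=4$, $B$ contains exactly one element of each coset $g^jM$, say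
$$B=\{g^{j+4e_j}:j=0,1,2,3\},\qquad e_j\in\{0,1\}.$$
Put $\varepsilon_j=(-1)^{e_j}$ and take the character with $\chi(g)=\zeta=e^{2\pi i/8}$. Since $\chi(g^4)=-1$, it is non-trivial on $M$. So $\chi(A)=0$, and by (4) $|\chi(B)|^2=4$. On the other hand $\chi(B)=\sum_j\varepsilon_j\zeta^j$, so
$$|\chi(B)|^2=4+\sum_{0\le j<l\le3}\varepsilon_j\varepsilon_l(\zeta^{l-j}+\zeta^{-(l-j)}).$$
Here $\zeta+\zeta^{-1}=\sqrt2$, $\zeta^2+\zeta^{-2}=0$ and $\zeta^3+\zeta^{-3}=-\sqrt2$. Hence
$$|\chi(B)|^2=4+\sqrt2\,(\varepsilon_0\varepsilon_1+\varepsilon_1\varepsilon_2+\varepsilon_2\varepsilon_3-\varepsilon_0\varepsilon_3).$$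
The bracket is a sum of four signs whose product is $-\varepsilon_0^2\varepsilon_1^2\varepsilon_2^2\varepsilon_3^2=-1$. So an odd number of them is $-1$, and the sum is $\pm2$. Thus $|\chi(B)|^2=4\pm2\sqrt2\ne4$, a contradiction. $\square$

## 9. Cyclic $C$: completion of the proof of Theorem 1

Section 3 proved "$\Leftarrow$" and the intersection array. For "$\Rightarrow$", Section 4 left two cases. Case 1 is the assertion. In Case 2, $D=S\rho^{-1}$ is a non-trivial difference set in $\mathrm{Dih}(C)$ with $C=\langle\rho^2\rangle$ cyclic, and (6) says that $\chi(A)/m$ is an algebraic integer for every non-trivial $\chi$. This contradicts Theorem 2, so Case 2 does not occur. Theorem 1, and with it Conjecture 5.3, is proved. $\blacksquare$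

**Corollary 3 (classification).** A connected dihedrant is distance-regular iff it is trivial (complete, complete multipartite, $K_{n,n}$ minus a 1-factor, or a cycle), or $R=\emptyset$ and $T$ is a non-trivial cyclic difference set.

This is Theorem 1 together with the fact that the listed trivial graphs are distance-regular. In particular, the "dihedral difference set" alternative left open by [MP] never occurs.

## 10. Dihedral difference sets in general

**Corollary 4.** Let $D=A\cup\tau B$ be a non-trivial difference set in a dihedral group $\mathrm{Dih}(\mathbb Z_N)$ of order $2N$, and $m=\sqrt{k-\lambda}$.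

(a) Neither $A$ nor $B$ is symmetric up to translation: there is no $c\in\mathbb Z_N$ with $A=c-A$, nor with $B=c-B$ (additive notation).

(b) For some prime $p\mid m$ there is no $f\ge0$ with $p^f\equiv-1\pmod w$, where $w$ is the largest divisor of $N$ prime to $p$.

*Proof of (a).* The point is again that symmetry makes character sums real up to a root of unity. If $A=c-A$, then $\chi(A)=\chi(c)\overline{\chi(A)}$. Choose a root of unity $\eta$ with $\eta^2=\chi(c)$. Then
$$\overline{\eta^{-1}\chi(A)}=\eta\,\overline{\chi(A)}=\eta\,\chi(c)^{-1}\chi(A)=\eta^{-1}\chi(A),$$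
so $\eta^{-1}\chi(A)$ is real. By (4) it is $0$ or $\pm m$ for $\chi\ne1$. So $\chi(A)/m$ is an algebraic integer for all $\chi\neq1$, contradicting Theorem 2. The argument for $B$ is the same.

*Proof of (b).* Here divisibility comes from prime ideals fixed by complex conjugation. Suppose that for every prime $p\mid m$ such an $f$ exists. Fix such a $p$ and write $N=p^ew$. As $p\nmid w$, $p$ is unramified in $\mathbb Q(\zeta_w)$, and each prime of $\mathbb Q(\zeta_w)$ above $p$ is fixed by the Frobenius $\zeta_w\mapsto\zeta_w^p$. Complex conjugation acts on $\mathbb Q(\zeta_w)$ by $\zeta_w\mapsto\zeta_w^{-1}=\zeta_w^{p^f}$, which is the $f$-th power of Frobenius, so it fixes these primes too. Each of them is totally ramified in $\mathbb Q(\zeta_N)$, so has exactly one prime of $\mathbb Q(\zeta_N)$ above it. Therefore conjugation fixes every prime $\mathfrak p\mid p$ of $\mathbb Q(\zeta_N)$.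

Let $\chi\neq1$ with $\chi(A)\ne0$. By (4), $\chi(A)\overline{\chi(A)}=m^2$, and $v_{\mathfrak p}(\overline{\chi(A)})=v_{\mathfrak p}(\chi(A))$, so $2v_{\mathfrak p}(\chi(A))=2v_{\mathfrak p}(m)$. This holds at all primes dividing $m$; at the other primes $m$ has valuation $0$. So $\chi(A)/m$ is an algebraic integer. This is trivially so if $\chi(A)=0$. Thus $m\mid\chi(A)$ for all $\chi\ne1$, contradicting Theorem 2. (If $m=1$ the supposition is vacuous and the contradiction still holds, so $m=1$ does not occur.) $\square$

## 11. Generalized dihedral groups, and the necessity of cyclicity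

**Corollary 5.** Let $G$ be a finite abelian group, and let $\Gamma=\mathrm{Cay}(\mathrm{Dih}(G),S)$ be a bipartite distance-regular graph of diameter 3 and valency $k$ that is not a complete bipartite graph minus a 1-factor. Put $\lambda=c_2$. Let $H$ be the part of the bipartition containing $1$ (a subgroup of index 2). If $H\ne G$, then $k-\lambda$ is a square $m^2$, and for some prime $p\mid m$ the Sylow $p$-subgroup of $G\cap H$ is non-cyclic.

*Proof.* As in Section 4, $H$ is the set of even products of elements of $S$, a subgroup of index 2 with $S\cap H=\emptyset$, and (2) holds. The parts have size $v=|G|$. Now $k\le1$ is impossible since $\Gamma$ is connected of diameter 3; $k=v$ would give $K_{v,v}$, of diameter at most 2; and $k=v-1$ would give $K_{v,v}$ minus a 1-factor, which is excluded. So $1<k<v-1$.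

Put $C=G\cap H$. As $G\neq H$ both have index 2, $C$ has index 2 in $G$. If $H\cap\tau G$ were empty, then $H\subseteq G$ and $H=G$. So there is a $\sigma\in H\cap\tau G$. It is an involution inverting $C$, and $H=C\cup\sigma C=\mathrm{Dih}(C)$. Take $\rho\in G\setminus C$. Then $\rho\notin H$, so $S\subseteq H\rho$ and $D=S\rho^{-1}\subseteq H$ satisfies $DD^{(-1)}=SS^{(-1)}$. By (2), $D$ is a non-trivial difference set in $H$, a group of order $v$, so $k-\lambda=m^2$ by Theorem 2.

Moreover $D\cap C=(S\cap G)\rho^{-1}$: an element $s\rho^{-1}$ lies in $G$ iff $s\in G$, and it always lies in $H$. Here $S\cap G$ is inverse-closed. For $\chi\ne1$ on $C$, extend to a character $\tilde\chi$ of $G$. Then $\chi(D\cap C)=\tilde\chi(\rho)^{-1}\tilde\chi(S\cap G)$ with $\tilde\chi(S\cap G)$ real, hence equal to $0$ or $\pm m$ by (4). So $\chi(D\cap C)/m$ is $0$ or a root of unity up to sign, in any case an algebraic integer. If the Sylow $p$-subgroups of $C$ were cyclic for all primes $p\mid m$, this would contradict Theorem 2. $\square$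

**Sharpness.** The cyclicity condition in Theorem 2 and Corollary 5 cannot be dropped. Let
$$D=\{x\in\mathbb Z_2^4:\ x_1x_2+x_3x_4=1\}.$$
Exactly one of $x_1x_2$, $x_3x_4$ equals 1, so $|D|=3+3=6$. For $y\in\mathbb Z_2^4$,
$$\sum_x(-1)^{x_1x_2+x_3x_4+x\cdot y}=2(-1)^{y_1y_2}\cdot2(-1)^{y_3y_4}=\pm4,$$
since $\sum_{x_1,x_2}(-1)^{x_1x_2+x_1y_1+x_2y_2}=2(-1)^{y_1y_2}$ (sum over $x_1$ first: only $x_2=y_1$ survives). The indicator of $D$ is $\frac12\bigl(1-(-1)^{x_1x_2+x_3x_4}\bigr)$, so every non-trivial character of $\mathbb Z_2^4$ takes the value $\pm2$ on $D$. Hence $DD^{(-1)}$ and $4\cdot1+2\,\mathbb Z_2^4$ have the same character values: $4$ at non-trivial characters and $36=4+32$ at the trivial one. So $D$ is a $(16,6,2)$ difference set in $\mathbb Z_2^4=\mathrm{Dih}(\mathbb Z_2^3)$ with $m=2$. By (4), for $C\cong\mathbb Z_2^3$ and $\chi\ne1$ the number $\chi(D\cap C)$ has absolute value $0$ or $2$, and it is real. So $\chi(D\cap C)/2\in\{0,\pm1\}$ always, and the conclusion of Theorem 2 fails.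

For the graph statement, let $G=\{0,1\}\times\{x\in\mathbb Z_2^4:x_1=0\}\le\mathbb Z_2^5=\mathrm{Dih}(G)$ and $S=\{1\}\times D$. The graph $\mathrm{Cay}(\mathbb Z_2^5,S)$ is bipartite with parts $\{0\}\times\mathbb Z_2^4$ and $\{1\}\times\mathbb Z_2^4$, and two distinct vertices in the same part have exactly $2$ common neighbors because $D$ is a difference set with $\lambda=2$. The argument of Section 3, with parts of size $16$, $k=6$ and $\lambda=2$, shows that it is distance-regular with array $\{6,5,4;1,2,6\}$. It is non-trivial: it has diameter 3, and $6\ne15$ and $6\neq2$. Yet $S\cap G\ne\emptyset$, since the element of $\{1\}\times D$ with $x=(0,0,1,1)$ lies in $G$. So the literal analogue of Conjecture 5.3 for generalized dihedral groups is false, and cyclicity is essential.
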